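# Triangles on a hexagonal torus and real genus without flats

## 1. Triangles on a hexagonal torus

Let $E=\mathbb R^2$ and let $x,y,z\in E$ be unit vectors with $x+y+z=0$. They point in three directions at $120^\circ$ to each other, so $x\cdot y=y\cdot z=z\cdot x=-\frac12$. We order them so that $x,y,z$ is counterclockwise. Let $L=\mathbb Zx+\mathbb Zy$ be the hexagonal lattice and $T=E/L$ the hexagonal torus.

For an integer $n\ge 1$ consider the flat triangle $\Delta_n\subset E$ with vertices $0,\ nx,\ nx+ny$. Traversed counterclockwise, its sides are $nx$, $ny$ and $nz$. In $T$ the three corners become one point, and the sides become the loops $\theta\mapsto n\theta w$, $\theta\in\mathbb R/\mathbb Z$, for $w=x,y,z$.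

A triangle with its three corners identified is almost a pair of pants. Let $Q$ be a pair of pants, and draw in $Q$ a tripod, that is, a tree with three legs ending at one point on each boundary circle. View $Q$ as a sphere minus three open discs. The three closed discs together with the tripod form a contractible set, so its complement is an open disc. Going once around this disc we meet boundary circle, leg, leg, boundary circle, leg, leg, boundary circle, leg, leg. Collapsing the tripod to a point therefore turns $Q$ into a triangle with its three corners identified, the sides being the boundary circles. So we get, for every $n$, a map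
$$q_n:\ Q\to\Delta_n/(\text{corners})\to T$$
whose boundary loops, with the boundary orientation, are exactly $\theta\mapsto n\theta x,\ n\theta y,\ n\theta z$. The domain $Q$ does not depend on $n$; only the area grows.

Let us count this area. The parallelogram with vertices $0,\ x,\ 2x+y,\ x+y$ is a fundamental domain of $L$. Its diagonal from $x$ to $x+y$ cuts it into $\Delta_+=\Delta_1$ and a second triangle $\Delta_-$, both oriented counterclockwise. This gives $T$ a cell structure with one vertex, three edges (the loops $x,y,z$) and two faces, with
$$\partial\Delta_+=x+y+z,\qquad \partial\Delta_-=-(x+y+z),\qquad [T]=\Delta_++\Delta_- .$$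
The triangle $\Delta_2$ is cut by the lattice lines into three translates of $\Delta_+$ and one of $\Delta_-$, so as a cellular chain it is $3\Delta_++\Delta_-=2\Delta_++[T]$. In general $\Delta_n$ consists of $\frac{n(n+1)}2$ translates of $\Delta_+$ and $\frac{n(n-1)}2$ of $\Delta_-$. Since $\frac{n(n+1)}2-n=\frac{n(n-1)}2$, the chain of $q_n$ is
$$\tfrac{n(n+1)}2\,\Delta_++\tfrac{n(n-1)}2\,\Delta_-=n\,\Delta_++\tfrac{n(n-1)}2\,[T].$$

Now take two copies $T,T'$ of the torus. For each $w\in\{x,y,z\}$ attach a tube $R_w=\mathbb R/\mathbb Z\times[0,1]$, one end along the loop $\theta\mapsto\theta w$ of $T$, the other along the same loop of $T'$. Call the resulting $2$-complex $Y$. Orient $R_w$ so that $\partial R_w=w'-w$, where $w'$ is the copy of the loop $w$ in $T'$. Map $Q$ to $T$ by $q_n$, map $-Q$ to $T'$ by $q_n$, and join the two along the three tubes by the annuli $(\theta,s)\mapsto(n\theta,s)$. Two pairs of pants glued along three circles have Euler characteristic $-2$, so we get a map $S_n\to Y$ of a closed oriented surface of genus $2$. Its chain is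
$$n\Delta_++\tfrac{n(n-1)}2[T]+n\sum_wR_w-n\Delta_+'-\tfrac{n(n-1)}2[T'].$$
Put $\eta=[S_1]\in H_2(Y;\mathbb Z)$, the class of the cycle $\Delta_++\sum_wR_w-\Delta'_+$. Comparing chains,
$$n\,\eta=[S_n]-\tfrac{n(n-1)}2\,[T]+\tfrac{n(n-1)}2\,[T'].\tag{1}$$

Each term on the right of (1) is cheap. The first is carried by a surface of genus $2$; each of the other two is carried by one torus, mapped to $T$ or $T'$ with the required degree. Connect these three surfaces by two thin tubes mapped to arcs in $Y$. The result is a connected surface of genus $2+1+1=4$. So every multiple $n\eta$ is represented by a closed connected oriented surface of genus at most $4$.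

In geometric terms, the tori $T,T'$ are flat, while the tubes need not belong to any flat. If $Y$ is mapped to a closed manifold of nonpositive curvature, we get a class all of whose multiples have bounded genus. Must such a class be made of flats? To ask this properly we need two definitions.

## 2. Real genus and flat classes

Throughout, $V$ is a closed connected Riemannian manifold with sectional curvature $K(V)\le0$, $\Gamma=\pi_1(V)$, and $\tilde V$ is the universal covering.

**Definition (real genus).** For $h\in H_2(V;\mathbb Z)$ let $g(h)$ be the minimal genus of a closed connected oriented surface $S$ with a map $S\to V$ representing $h$. The real genus is $g_{\mathbb R}(h)=\lim_{i\to\infty}i^{-1}g(ih)$. It extends by homogeneity and continuity to a function $g_{\mathbb R}$ on $H_2(V;\mathbb R)$.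

If $V$ is a flat $2$-torus, a torus maps to it with any degree, so $g(i[V])\le1$ and $g_{\mathbb R}([V])=0$. If $V$ is an orientable surface of genus $\gamma\ge2$, an $i$-fold connected cover has genus $i(\gamma-1)+1$, so $g_{\mathbb R}([V])\le\gamma-1$. In Section 3 we see that equality holds.

**Definition (2-flats).** $F_2(V)$ is the space of maps $f:\mathbb R^2\to V$ having a lift $\tilde f:\mathbb R^2\to\tilde V$ which is an isometric (distance-preserving) embedding onto a flat. The group $\mathbb R^2$ acts by $(v\cdot f)(w)=f(w+v)$.

Such an $f$ is smooth. Indeed, $\tilde f$ sends each ray $s\mapsto sv$ to a geodesic ray with some initial vector $X_v$, where $|X_v|=|v|$ and $X_{sv}=sX_v$ for $s\ge0$. For small $s>0$ we have $s|v-w|=d(\tilde f(sv),\tilde f(sw))=s|X_v-X_w|+o(s)$, so $|X_v-X_w|=|v-w|$. A map $\mathbb R^2\to T_{\tilde f(0)}\tilde V$ that preserves distances and fixes $0$ is linear. Hence $\tilde f(w)=\exp(X_w)$ is smooth, $X=d\tilde f_0$, and $f(w)=\exp_{f(0)}(df_0(w))$. So $f\mapsto(df_0(e_1),df_0(e_2))$ identifies $F_2(V)$ with a subset of the bundle of orthonormal $2$-frames of $V$. It is closed, since limits of distance-preserving maps preserve distances, and hence it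 is compact. The action of $\mathbb R^2$ is continuous.

**Definition (flat classes).** A finite Borel $\mathbb R^2$-invariant measure $\mu$ on $F_2(V)$ defines a class $[\mu]\in H_2(F_2(V);\mathbb R)$, its rotation number. This is the associated foliated cycle in Sullivan's sense, given by the functional $\beta\mapsto\int\beta(e_1,e_2)\,d\mu$ on leafwise $2$-forms. The image of $[\mu]$ in $H_2(V;\mathbb R)$ under $f\mapsto f(0)$ is called a flat homology class. The flat classes form a linear subspace of $H_2(V;\mathbb R)$.

We shall write $[\mu]$ for the image in $H_2(V;\mathbb R)$ as well. For a closed $2$-form $\omega$ on $V$ the definition says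
$$\langle[\omega],[\mu]\rangle=\int_{F_2(V)}\varphi_\omega\,d\mu,\qquad\varphi_\omega(f)=\omega_{f(0)}\big(df_0(e_1),df_0(e_2)\big).\tag{2}$$
The function $\varphi_\omega$ is continuous and bounded, and $\varphi_\omega(v\cdot f)=(f^*\omega)_v(e_1,e_2)$. As $H_2(V;\mathbb R)$ is dual to de Rham cohomology, (2) determines the class.

Here is an example in which the flats need not close up. Let $V=\mathbb R^3/\mathbb Z^3$ and let $(a,b)$ be an orthonormal pair in $\mathbb R^3$. For $p\in V$ let $f_p(w)=p+w_1a+w_2b$. Since $v\cdot f_p=f_{p+v_1a+v_2b}$, the pushforward $\mu$ of Lebesgue measure under $p\mapsto f_p$ is invariant. By (2) it pairs with $dx_i\wedge dx_j$ to $a_ib_j-a_jb_i$, so $[\mu]$ corresponds to the bivector $a\wedge b\in\Lambda^2\mathbb R^3\cong H_2(V;\mathbb R)$. Every bivector in $\mathbb R^3$ is $c\,a\wedge b$ with $c\ge0$ and $(a,b)$ orthonormal. Multiplying $\mu$ by $c$, we see that every class in $H_2(V;\mathbb R)$ is flat.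

We take as known that if $h$ is flat, then $g_{\mathbb R}(h)=0$. The problem, posed in "Asymptotic Invariants of Infinite Groups", is the converse: is every $h\in H_2(V;\mathbb R)$ with $g_{\mathbb R}(h)=0$ flat, for every closed $V$ with $K(V)\le0$? The answer is no.

**Theorem 1.** There are a closed Riemannian $4$-manifold $V$ with $K\le0$, a class $h\in H_2(V;\mathbb Z)$ and a closed $2$-form $\omega$ on $V$ with: (a) $g(nh)\le4$ for all $n\ge1$, so $g_{\mathbb R}(h)=0$; (b) $\langle[\omega],h\rangle=\pm1$; (c) $[\omega]$ vanishes on all flat classes. Hence $h$ is not flat.

**Theorem 2.** The implication "$g_{\mathbb R}(h)=0\Rightarrow h$ flat" holds for all closed $V$ with $K\le0$ and $\dim V\le3$, and fails for suitable such $V$ in every dimension $\ge4$.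

## 3. Tori give flat classes; surfaces

Recall that a closed $V$ with $K\le0$ is aspherical and that $\Gamma$ is torsion-free. For the flat torus theorem (Gromoll–Wolf, Lawson–Yau), let $\mathbb Z^2\cong G\subset\Gamma$. Then there is a flat in $\tilde V$ which is invariant under $G$ and on which $G$ acts as a lattice of translations.

**Lemma 3.** Let $\phi:T^2\to V$ be a map of a torus into a closed $V$ with $K\le0$. Then $\phi_*[T^2]$ is flat.

*Proof.* Suppose first that $\phi_*$ is not injective on $\pi_1(T^2)=\mathbb Z^2$. Its image is a torsion-free abelian group of rank at most $1$, so it is trivial or infinite cyclic. Since $V$ is aspherical, $\phi$ is homotopic to a map that factors through a circle. Hence $\phi_*[T^2]=0$, which is flat.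

Now let $\phi_*$ be injective, with image $G$. The flat torus theorem gives a flat $f_0\in F_2(V)$ with lift $\tilde f_0$, and an isomorphism $\ell$ of $G$ onto a lattice $\Lambda'\subset\mathbb R^2$, such that $\gamma\tilde f_0(v)=\tilde f_0(v+\ell(\gamma))$ for $\gamma\in G$. So $f_0$ descends to $\bar f_0:\mathbb R^2/\Lambda'\to V$. Let $J:T^2\to\mathbb R^2/\Lambda'$ be the linear identification given by $\ell\circ\phi_*$. Then $\phi$ and $\bar f_0\circ J$ induce the same homomorphism of fundamental groups up to conjugation, so they are homotopic by asphericity, and $\phi_*[T^2]=\pm(\bar f_0)_*[\mathbb R^2/\Lambda']$. The map $\mathbb R^2/\Lambda'\to F_2(V)$, $v\mapsto v\cdot f_0$, is equivariant, so it pushes Lebesgue measure forward to an invariant measure $\mu$. By (2),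
$$\langle[\omega],[\mu]\rangle=\int_{\mathbb R^2/\Lambda'}(f_0^*\omega)_v(e_1,e_2)\,dv=\int_{\mathbb R^2/\Lambda'}f_0^*\omega .$$
So $[\mu]=(\bar f_0)_*[\mathbb R^2/\Lambda']=\pm\phi_*[T^2]$. If the sign is wrong, precompose $f_0$ with a reflection of $\mathbb R^2$. $\square$

**Theorem 2 for $\dim V\le2$.** The zero class is flat (take $\mu=0$), so let $H_2(V;\mathbb R)\ne0$. Then $V$ is an orientable surface, of genus $\gamma\ge1$ because $K\le0$. If $\gamma=1$, then $V$ is a flat torus by Gauss–Bonnet. By Lemma 3 for $\mathrm{id}_V$, the class $[V]$ is flat, and hence so is every class. If $\gamma\ge2$, Kneser's inequality says $g'-1\ge|d|(\gamma-1)$ for a map of degree $d$ from a surface of genus $g'\ge1$; a sphere maps with degree $0$ since $V$ is aspherical. So $g(ic[V])\ge i|c|(\gamma-1)$ for integers $c$ and $i\geq 1$. It follows that $g_{\mathbb R}(c[V])\ge|c|(\gamma-1)$, for real $c$ by homogeneity. Thus $g_{\mathbb R}(h)=0$ forces $h=0$. $\square$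

## 4. Rescaling by area loses the tubes

How might one try to prove the converse in general? Represent $nh$ by surfaces $S$ of genus $o(n)$ and try to arrange that their induced metrics have curvature $\le0$. Gauss–Bonnet bounds the total curvature in terms of the genus. One hopes that most of the surface looks flat on large discs, and that, after rescaling, the surfaces converge to an invariant measure on $F_2(V)$. If the areas were at most $Cn$, dividing by $n$ would give a measure with a chance of representing $h$.

Section 1 shows where this stops. Suppose $Y$ is mapped to $V$ so that $T,T'$ are embedded flat hexagonal tori. Then $S_n$ contains two flat triangles of area $\frac{\sqrt3}4n^2$ each, while its tubes have area of order $n$. So one has to divide by $n^2$, and then (1) gives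
$$\frac1{n^2}[S_n]=\frac1n\,\eta+\frac{n-1}{2n}\big([T]-[T']\big)\longrightarrow\frac12\big([T]-[T']\big).$$
The limit is a flat class, as the plan predicts. But $\eta$ has disappeared from it: the term $\frac1n\eta$ lives on the tubes along the edges of the triangles, and the edges are negligible against the area. For the genus-$4$ surfaces representing $n\eta$ itself, the rescaled classes even tend to $0$. So there is room for a counterexample, provided $V$ can be chosen so that the tubes cannot be replaced by flats.

## 5. A pair of pants with flat collars and its untwisted double

We now need a closed manifold containing $Y$. The tori should sit over points of a surface and the tubes should follow paths in that surface, one path for each of the three directions. A pair of pants has three boundary circles to aim at.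

**The surface $P$.** Let $P$ be a pair of pants with boundary circles $\partial_x,\partial_y,\partial_z$ and a metric with $K\le0$, $K\not\equiv0$, which near each boundary circle is a flat product $[0,\delta')\times\mathbb R/\frac{\sqrt3}2\mathbb Z$. To get one, take a hyperbolic pair of pants whose three geodesic boundaries have equal length $\ell$. Near each boundary, for small $\delta$, the metric is $dr^2+\ell^2\cosh^2r\,dt^2$ with $0\le r\le\delta$, $t\in\mathbb R/\mathbb Z$. Let $\chi$ be smooth and nondecreasing with $\chi=0$ for $r\le\delta/3$ and $\chi=1$ for $r\ge2\delta/3$. Replace $\ell\cosh r$ by the function $u$ with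
$$u'(r)=\chi(r)\,\ell\sinh r,\qquad u(\delta)=\ell\cosh\delta .$$
Then $u=\ell\cosh r$ for $r\ge2\delta/3$ and $u$ is constant for $r\le\delta/3$. As $u'\le\ell\sinh r$, we have $u\ge\ell\cosh r>0$. Also $u''=\chi'\ell\sinh r+\chi\ell\cosh r\ge0$, so $K=-u''/u\le0$. The three boundary circles still have equal length; rescale the metric to make it $\frac{\sqrt3}2$.

**The untwisted double.** The simplest closed manifold built from $P$ and $T$ is $V_0=DP\times T$, where $DP=P\cup P'$ is the double of $P$, a closed surface of genus $2$ with $K\le0$. Let $p\in P$ and let $p'\in P'$ be its mirror image. Let $\bar\beta_w$ be a path from $p$ to $p'$ crossing $\partial_w$ once. Put $\{p\}\times T$ and $\{p'\}\times T$ for $T$ and $T'$, and the tube $(\theta,s)\mapsto(\bar\beta_w(s),\theta w)$ for $R_w$. This maps $Y$ to $V_0$. Let $h_0$ be the image of $\eta$; then $g(nh_0)\le4$. But $h_0$ is flat. To check this, use that by Künneth $H^2(V_0;\mathbb R)$ is spanned by the area forms of the two factors and the products $\beta\wedge\alpha$, where $\beta$ is a closed $1$-form on $DP$ and $\alpha$ is a parallel $1$-form on $T$. Integrate over the cycle $\Delta_++\sum R_w-\Delta'_+$. Both area forms give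 $0$: the triangles $\Delta_+$ and $\Delta_+'$ have the same area and opposite signs, and every piece projects to $DP$ in dimension at most $1$. For the products, put $z=-x-y$ and let $c_x=\bar\beta_x\bar\beta_z^{-1}$ and $c_y=\bar\beta_y\bar\beta_z^{-1}$, which are loops in $DP$. Up to a common sign,
$$\langle[\beta\wedge\alpha],h_0\rangle=\sum_w\alpha(w)\int_{\bar\beta_w}\beta=\alpha(x)\int_{c_x}\beta+\alpha(y)\int_{c_y}\beta .$$
This is the pairing with the sum of the two tori $(s,\theta)\mapsto(c_x(s),\theta x)$ and $(s,\theta)\mapsto(c_y(s),\theta y)$, suitably oriented, and these tori pair to $0$ with both area forms. So $h_0$ is the sum of two torus classes, which are flat by Lemma 3.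

What went wrong? The first torus crosses the walls over $\partial_x$ and over $\partial_z$, and it crosses both of them moving along the direction $x$. The construction of $\eta$ uses only the crossing of the $w$-wall along $w$. So we want a gluing in which a flat that crosses a $w$-wall, with other walls before and after it, must move along the wall in the direction $w$ itself. Then the torus over $c_x$ is excluded.

## 6. The twisted piece and the swap gluing

The wall over $\partial_w$ is a flat $3$-torus with tangent space $\mathbb Rn\oplus E$, where $n$ is the unit vector along $\partial_w$. Glue two copies along it by an isometry $\sigma_w$ which fixes $w$ but tilts $E$, so that $E\cap\sigma_w(E)=\mathbb Rw$. The natural candidate is a swap. Let $w^+$ be the successor of $w$ in the cyclic order $x,y,z$. Since $w\cdot w^+=-\frac12$,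
$$w^+=-\tfrac w2+\tfrac{\sqrt3}2\,v_w,\qquad v_w\in E\text{ a unit vector},\ v_w\perp w,\qquad L=\mathbb Zw+\mathbb Zw^+ .$$
Let $\sigma_w$ be the linear isometric involution of $\mathbb Rn\oplus E$ that fixes $w$ and swaps $n$ and $v_w$. For the product $P\times T$ this is not available. The lattice of the wall would be $L\oplus\mathbb Z\frac{\sqrt3}2n$, and $\sigma_w(w^+)=\frac{\sqrt3}2n-\frac w2$ is not in it, because $-\frac w2\notin L$; no other length of $\partial_w$ would help either. The remedy is to shear the product so that this vector does belong to the lattice.

**The piece $A$.** Let $\tilde P$ be the universal cover of $P$. It is complete, simply connected and locally CAT(0) (near the boundary it is locally a Euclidean half-plane), hence CAT(0). Its boundary components are complete local geodesics, hence geodesic lines. The group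
$$\Phi=\pi_1(P)=\langle a_x,a_y,a_z\mid a_xa_ya_z=1\rangle$$
acts on $\tilde P$, where $a_w$ generates the stabilizer of a boundary line $\lambda_w$ over $\partial_w$. Let $\tau:\Phi\to E$ be the homomorphism with $\tau(a_w)=-\frac w2$. It is well defined because $x+y+z=0$. Let $\Phi\times L$ act on $\tilde P\times E$ by
$$(g,l)(q,v)=(gq,\ v+\tau(g)+l).$$
The action is isometric. It is free, proper and cocompact because $\Phi$ acts so on $\tilde P$ and $L$ acts so on $E$. Put $A=(\tilde P\times E)/(\Phi\times L)$. This is a compact manifold with boundary, with $K\le0$. Since the group acts on $E$ by translations, each $w\in E$ defines a parallel vector field on $A$.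

The boundary lines over $\partial_w$ form one $\Phi$-orbit, and the stabilizer of $\lambda_w\times E$ is $\langle a_w\rangle\times L$. So $\partial A$ has three components $\partial_wA=(\lambda_w\times E)/(\langle a_w\rangle\times L)$. They are totally geodesic flat $3$-tori with flat product collars. Let $n$ be the unit vector along $\lambda_w$ in the direction in which $a_w$ translates, and fix an origin on $\lambda_w$. Since $a_w$ translates $\lambda_w$ by $\frac{\sqrt3}2$ and shifts $E$ by $-\frac w2$,
$$\partial_wA\cong(\mathbb Rn\oplus E)/\Lambda_w,\qquad\Lambda_w=L+\mathbb Zd_w,\qquad d_w=\tfrac{\sqrt3}2n-\tfrac w2 .\tag{3}$$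
Now $\sigma_w$ fixes $w$ and swaps $w^+$ and $d_w$, and $\Lambda_w=\mathbb Zw+\mathbb Zw^++\mathbb Zd_w$. Hence $\sigma_w(\Lambda_w)=\Lambda_w$, and $\sigma_w$ induces an isometry of $\partial_wA$. As $E=\mathrm{span}(w,v_w)$ and $\sigma_w(E)=\mathrm{span}(w,n)$,
$$\sigma_w(w)=w,\qquad E\cap\sigma_w(E)=\mathbb Rw .\tag{4}$$

**The manifold $V$.** Let $A'$ be a second copy of $A$, and let $V$ be $A\sqcup A'$ with $\partial_wA$ glued to $\partial_wA'$ by $\sigma_w$, for $w=x,y,z$. The collars $(-\delta',0]\times\partial_wA$ and $[0,\delta')\times\partial_wA'$ are flat products, so they fit together to flat products $(-\delta',\delta')\times W_w$ around the walls $W_w$. These define the smooth structure and a smooth metric near the walls. So $V$ is a closed connected Riemannian $4$-manifold with $K\le0$. Let $r$ be the first coordinate of the collars, with $r<0$ in $A$ and $r>0$ in $A'$. Fix $0<\varepsilon<\delta'$ so that the closed collars $N_w=[-\varepsilon,\varepsilon]\times W_w$ are disjoint. By (4), the parallel field $w$ of $A$ and that of $A'$ agree along $W_w$; for other vectors of $E$ there is no such agreement.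

**The form $\omega$.** We want a form that counts crossings of $W_x$, weighted by the component along $x$. Let $\alpha=\langle x,\cdot\rangle$, a parallel $1$-form on $W_x$. It has the same expression in $A$- and $A'$-coordinates, since $\sigma_xx=x$. Let $\rho\ge0$ be a smooth function supported in a compact subset of $(-\varepsilon,\varepsilon)$ with $\int\rho=1$. Put $\omega=\rho(r)\,dr\wedge\alpha$ on $N_x$ and $\omega=0$ elsewhere. This is a smooth $2$-form, closed because $\rho\,dr$ and $\alpha$ are closed.

## 7. The class $h$: proof of (a) and (b)

**Step 1: mapping $Y$ to $V$.** The aim is to place the complex of Section 1 in $V$, each $w$-tube crossing only the wall $W_w$. Fix $\tilde p\in\tilde P$ over a point $p\in P$ outside the collars. Let $T=\{[\tilde p,v]:v\in E\}\cong E/L\subset A$, and define $T'\subset A'$ in the same way. Let $\beta_w$ be a smooth path in $P$ from $p$ to $\partial_w$ which meets the collars only in a final normal segment of the collar of $\partial_w$. Lift it to $\tilde\beta_w$ starting at $\tilde p$. The map $(\theta,s)\mapsto[\tilde\beta_w(s),\theta w]$ is well defined for $\theta\in\mathbb R/\mathbb Z$ because $w\in L$. It is an annulus in $A$ from the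 loop $\theta\mapsto[\tilde p,\theta w]$ of $T$ to a curve in $\partial_wA$. The endpoint of $\tilde\beta_w$ lies on some translate of $\lambda_w$; moving it to $\lambda_w$ by an element of $\Phi$ only shifts the $E$-coordinate. So the end curve has the form $\theta\mapsto[b+\theta w]$. There is an analogous annulus in $A'$. Its end curve, read in $A$-coordinates, is of the form $\theta\mapsto[b'+\theta w]$, because $\sigma_ww=w$. Join the two end curves by translates $\theta\mapsto[b(s)+\theta w]$ inside the flat torus $W_w$. This gives a tube $\Theta_w$ from the $w$-loop of $T$ to the $w$-loop of $T'$. Sending $R_w$ to $\Theta_w$ we get a map $Y\to V$.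

**Step 2: proof of (a).** Here we use Section 1. Let $h\in H_2(V;\mathbb Z)$ be the image of $\eta$. We found for every $n\ge1$ a connected surface of genus $4$ mapped to $Y$ and representing $n\eta$. Composed with $Y\to V$ it represents $nh$. So $g(nh)\le4$ for all $n\ge1$, and $g_{\mathbb R}(h)=0$.

**Step 3: proof of (b).** The purpose is to integrate $\omega$ over the cycle $\Delta_++\sum_w\Theta_w-\Delta_+'$. The form $\omega$ is supported in $N_x$. The tori $T,T'$ lie outside the collars, and $\Theta_y,\Theta_z$ do not meet $N_x$, so only $\Theta_x$ counts. Inside $N_x$ this tube has two radial parts of the form $(r,\ \mathrm{const}+\theta x)$, with $r$ running from $-\varepsilon$ to $0$ and then from $0$ to $\varepsilon$. Between them is a part inside $\{r=0\}$, where $dr$ pulls back to $0$. On the radial parts $\omega$ pulls back to $\rho(r)\,dr\wedge d\theta$, since $\alpha(x)=1$. Hence $\langle[\omega],h\rangle=\pm\int\rho=\pm1$.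

It remains to prove (c): the form $\omega$ cannot see flats.

## 8. Lifts of the pieces to the universal cover

Recall some standard facts about a complete CAT(0) space. Geodesics between two points are unique, and local geodesics are geodesics. For two constant-speed geodesics $c,c'$ the function $s\mapsto d(c(s),c'(s))$ is convex. Two disjoint geodesic lines at bounded distance from each other bound an isometrically embedded flat strip $\mathbb R\times[0,c]$ with $c>0$ (the flat strip theorem). In a metric product, geodesics project to geodesics of constant, possibly zero, speed. The last fact is Prop. II.4.14 of Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*: a locally isometric embedding of a complete connected, locally length space into a complete connected nonpositively curved space is $\pi_1$-injective, and its lifts to universal covers are isometric embeddings.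

Let $B$ be $A$, $A'$ or some $N_w$, with its length metric. It is complete and connected. Every boundary point of $B$ has a neighborhood in $V$ isometric to a Euclidean ball in which $B$ is a half-ball, because $\partial B$ lies in one or more of the flat products $(-\delta',\delta')\times W_w$, each component being a level set of $r$. A half-ball is convex, so the inclusion $B\to V$ is locally an isometric embedding. By the proposition just quoted, every component of the preimage of $B$ in $\tilde V$ is an isometrically embedded copy of the universal cover of $B$. It is closed because it is complete, and convex because geodesics in $\tilde V$ are unique. We call such a component a *lift* of $B$. So lifts of $A$ and $A'$ are copies of $\tilde P\times E$, and lifts of $N_w$ are copies of $[-\varepsilon,\varepsilon]\times\mathbb R^3$. Distinct lifts of collars are disjoint.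

A lift of $W_w$ is a component of its preimage; it is the set $\{r=0\}\cong\mathbb R^3$ in a lift of $N_w$. The boundary components of a lift $\tilde P\times E$ of $A$ or $A'$ are exactly sets $\lambda\times E$ with $\lambda$ a boundary line of $\tilde P$. Each of them is a whole wall lift: it is connected and covers some $W_w$, so it covers the wall lift containing it, and that wall lift is simply connected. Finally, the identification of a lift with $\tilde P\times E$ is unique up to $\Phi\times L$, which acts on $E$ by translations. So a vector of $E$ is a well-defined parallel vector field on each lift of $A$ or $A'$.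

## 9. A flat that crosses many walls crosses them in one direction

**Proposition 4.** For each $f\in F_2(V)$ and each bounded convex domain $D\subset\mathbb R^2$ with piecewise smooth boundary, $\left|\int_Df^*\omega\right|\le5\,\mathrm{length}(\partial D)$.

*Proof.* Let $\tilde f:\mathbb R^2\to\tilde V$ be an isometric lift of $f$.

**Step 1: the flat meets the collars in parallel strips.** We first describe the set where $f^*\omega$ can be nonzero. Let $\tilde N=[-\varepsilon,\varepsilon]\times\mathbb R^3$ be a lift of a collar whose interior $(-\varepsilon,\varepsilon)\times\mathbb R^3$ meets $\tilde f(\mathbb R^2)$. Put $U=\tilde f^{-1}(\tilde N)$. It is closed, convex because $\tilde N$ is convex and $\tilde f$ maps segments to geodesics, and it has nonempty interior. On $U$ the map $\tilde f$ is an isometric embedding into a Euclidean convex set, hence affine. So $r\circ\tilde f$ is affine on $U$.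

Suppose $r\circ\tilde f$ is constant on $U$. Its value lies in $(-\varepsilon,\varepsilon)$, so $\tilde f(U)$ lies in the interior of $\tilde N$, and $U$ is open as well as closed. Hence $U=\mathbb R^2$, $f^*dr=0$, and $f^*\omega=0$ everywhere. In this case the proposition is trivial.

Otherwise $r\circ\tilde f=a|_U$ for a nonconstant affine function $a$ on $\mathbb R^2$, and we claim that $U=a^{-1}[-\varepsilon,\varepsilon]$. The inclusion $\subset$ is clear. Conversely, choose $q_0\in U$ with $a(q_0)\in(-\varepsilon,\varepsilon)$, let $a(q)\in(-\varepsilon,\varepsilon)$, and let $q_*$ be the last point of the segment $[q_0,q]$ with $[q_0,q_*]\subset U$. Then $a(q_*)\in(-\varepsilon,\varepsilon)$, so $\tilde f(q_*)$ is interior to $\tilde N$ and a neighborhood of $q_*$ lies in $U$. Hence $q_*=q$. So $a^{-1}(-\varepsilon,\varepsilon)\subset U$, and since $U$ is closed the claim follows. As $r$ is $1$-Lipschitz on $\tilde N$, $|\nabla a|\le1$. So $U$ is a strip of width at least $2\varepsilon$. The preimage of the wall lift $\{r=0\}\subset\tilde N$ is exactly the line $\{a=0\}$, and $r\circ\tilde f$ changes sign across it.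

Assume from now on that the first case never occurs. Let $\tilde W_i$ ($i\in I$) be the wall lifts met by $\tilde f$, with strips $U_i$. The strips are pairwise disjoint because distinct collar lifts are disjoint. Disjoint strips in the plane are parallel, and these are locally finite since their widths are at least $2\varepsilon$. Choose oriented orthonormal linear coordinates $(t,s)$ on $\mathbb R^2$ so that $\tilde f^{-1}(\tilde W_i)=\{t=t_i\}$, with $I$ an interval of $\mathbb Z$ and $t_i$ increasing in $i$. If $I=\emptyset$, then $\tilde f$ meets no open collar lift, since it would cross the wall lift in it; as $\omega$ is supported in the open collars, $f^*\omega=0$. So let $I\ne\emptyset$. Let $u_i=d\tilde f(\partial_s)$ on $U_i$. Since $\tilde f$ is affine there, $u_i$ is a constant unit vector. It is tangent to the levels of $r$, because $r\circ\tilde f$ depends only on $t$ on $U_i$.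

**Step 2: between two consecutive walls the direction lies in $E$ and is transported.** Here the curvature of $P$ is used. Let $i,i+1\in I$. The open region $t_i<t<t_{i+1}$ is connected and misses all wall lifts. So it is mapped into one lift $\tilde B=\tilde P\times E$ of $A$ or $A'$, and so is the closed region, as $\tilde B$ is closed. The points of $\tilde B$ over walls are its boundary points, and its boundary components are wall lifts. So $\tilde W_i=\lambda_i\times E$ and $\tilde W_{i+1}=\lambda_{i+1}\times E$ are boundary components of $\tilde B$. They are distinct, since each wall lift is met in only one line. Hence $\lambda_i\ne\lambda_{i+1}$.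

Write $\tilde f(t_j,s)=(q_j(s),e_j(s))$ for $j=i,i+1$. Since $\tilde B$ is a convex metric product, $q_j$ and $e_j$ are geodesics parametrized with constant, possibly zero, speed, and $q_j$ runs in $\lambda_j$. The function $d(q_i(s),q_{i+1}(s))$ is convex on $\mathbb R$ and bounded by $t_{i+1}-t_i$. So it is constant.

Suppose that one of $q_i,q_{i+1}$ is nonconstant. Then it is unbounded, hence so is the other, and their speeds are equal. So $\lambda_i,\lambda_{i+1}$ are parallel lines. By the flat strip theorem they bound an isometrically embedded flat strip $Z\cong\mathbb R\times[0,c]$ in $\tilde P$, $c>0$. The set $Z$ is closed in $\tilde P$. We show that it is open. For the part $\mathbb R\times(0,c)$ attach an open collar to $\tilde P$ along its boundary; invariance of domain says that the image is open in the larger surface. It lies in $\tilde P$, so it is open in $\tilde P$. At a point of $\lambda_i$ or $\lambda_{i+1}$, a small ball of $\tilde P$ is a Euclidean half-disc with its diameter on that line. The half-disc of the same radius in $Z$ embeds isometrically into it, preserving the diameter, hence fills it. So $Z$ is open and closed, $Z=\tilde P$ is flat, and this contradicts $K\not\equiv0$.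

Therefore $q_i,q_{i+1}$ are constant. The lines $e_i,e_{i+1}$ in $E$ have unit speed and $|e_i(s)-e_{i+1}(s)|$ is bounded, so they have the same velocity. That is,
$$u_i,u_{i+1}\in E\quad\text{and}\quad u_i=u_{i+1}\ \text{ as parallel vectors of the }E\text{-factor of }\tilde B.\tag{5}$$

**Step 3: all interior walls have one type $w$, and the flat moves along $\pm w$.** Now the gluing is used. Call $i$ interior if $i-1,i,i+1\in I$. Let $i$ be interior and let $\tilde W_i$ lie over $W_w$. Since $r\circ\tilde f$ changes sign across $t=t_i$, one of the two regions next to this line goes to a lift of $A$, the other to a lift of $A'$. By (5) on both sides, $u_i$ lies in the $E$-factors of both. Read in $A$-coordinates on the wall, this means $u_i\in E\cap\sigma_w(E)$. So $u_i=\pm w$ by (4). If $i$ and $i+1$ are both interior, then $u_i=u_{i+1}$ in a common piece by (5). Since $x,y,z$ are pairwise nonparallel, both walls have the same type $w$, and the signs agree. Interior indices form an interval of $\mathbb Z$. So all interior lines have one common type $w$, and $u_i=\varsigma w$ with a common sign $\varsigma$. The sign makes sense across different pieces because the fields $w$ of $A$ and $A'$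 agree along $W_w$.

**Step 4: a bounded primitive.** It remains to see that the contributions of the strips cancel. On a strip $U_i$ of type $x$ write $a_i=r\circ\tilde f$, an affine function of $t$. Then $f^*dr=a_i'\,dt$, and $f^*\alpha$ has $ds$-coefficient $\alpha(u_i)$. So everywhere $f^*\omega=\psi(t)\,dt\wedge ds$ with $\psi$ smooth, where $\psi(t)=\rho(a_i(t))\,a_i'\,\alpha(u_i)$ on strips of type $x$ and $\psi=0$ elsewhere. For every $i\in I$ put $\epsilon_i=+1$ if $f$ passes from $A$ to $A'$ as $t$ increases through $t_i$, and $\epsilon_i=-1$ otherwise. For a strip of type $x$, $\epsilon_i$ is the sign of $a_i'$, and since $\int\rho=1$ the integral of $\psi$ across the strip is $\epsilon_i\,\alpha(u_i)$. Since $\rho\ge0$ and $|\alpha(u_i)|\le1$, the integral over part of a strip has absolute value at most $1$. The region between two consecutive lines lies in a single piece. So after passing from $A$ to $A'$ the next crossing is from $A'$ to $A$; that is, the $\epsilon_i$ alternate in $i$.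

Over any $t$-interval, $\int\psi$ is a sum of three kinds of contributions:

* at most two partial strips, contributing at most $2$ in absolute value;
* full strips whose index is not interior; the only such indices are $\min I$ and $\max I$, so these contribute at most $2$;
* full strips with interior index; their indices are consecutive, and they contribute $0$ if the common type is not $x$, and otherwise a sum of consecutive terms $\epsilon_i\varsigma$, which alternate in sign, so the sum has absolute value at most $1$.

So $\Psi(t)=\int_0^t\psi$ satisfies $|\Psi|\le5$. Since $f^*\omega=d(\Psi\,ds)$, Stokes gives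
$$\Big|\int_Df^*\omega\Big|=\Big|\int_{\partial D}\Psi\,ds\Big|\le5\,\mathrm{length}(\partial D).\qquad\square$$

It is worth comparing this with $h$. The class $h$ crosses $W_x$ along $x$ and returns through $W_y$ and $W_z$ along $y$ and $z$, where $\omega$ vanishes. The triangles make this change of direction possible. A flat cannot change direction, so apart from its two extreme walls it returns through walls of the same type, and its crossings cancel in pairs.

## 10. Averaging over discs: proof of (c)

Let $\mu$ be a finite invariant Borel measure on $F_2(V)$ and let $D_R$ be the disc of radius $R$ about $0$. By invariance, $\int\varphi_\omega(f)\,d\mu(f)=\int\varphi_\omega(v\cdot f)\,d\mu(f)$ for each $v\in\mathbb R^2$; we average this over $v\in D_R$. The function $(v,f)\mapsto\varphi_\omega(v\cdot f)=(f^*\omega)_v(e_1,e_2)$ is bounded and continuous, so Fubini applies. With (2) and Proposition 4 we get, for all $R>0$,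
$$|\langle[\omega],[\mu]\rangle|=\left|\int_{F_2(V)}\frac1{\pi R^2}\Big(\int_{D_R}f^*\omega\Big)d\mu(f)\right|\le\frac{5\cdot2\pi R}{\pi R^2}\,\mu(F_2(V))=\frac{10}R\,\mu(F_2(V)).\tag{6}$$
Letting $R\to\infty$ gives $\langle[\omega],[\mu]\rangle=0$. So $[\omega]$ vanishes on all flat classes, while $\langle[\omega],h\rangle=\pm1$ by (b). Hence $h$ is not flat, although $g_{\mathbb R}(h)=0$. This proves Theorem 1, and the statement in the problem is disproved. $\blacksquare$

## 11. Products with flat tori: failure in every dimension at least five

Dimension $4$ is Theorem 1. Let $V,h,\omega$ be as there, and let $M$ be a flat torus of dimension $m\ge1$. In $V\times M$, which is closed with $K\le0$, take $\hat h=h\times[\mathrm{pt}]$ and $\hat\omega=\mathrm{pr}_V^*\omega$. Then $g(n\hat h)\le4$ for all $n\ge1$, so $g_{\mathbb R}(\hat h)=0$, and $\langle[\hat\omega],\hat h\rangle=\pm1$. We must show that $[\hat\omega]$ vanishes on flat classes. The only issue is that a flat of $V\times M$ projects to $V$ with a distortion.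

**Step 1: the projected speed depends only on the direction.** This will show that the distortion is linear. Let $f=(f_1,f_2)$ be a flat of $V\times M$ with isometric lift $(\tilde f_1,\tilde f_2)$; it is smooth. On every line $s\mapsto a+sv$ the map $\tilde f_1$ is a geodesic of some constant speed $\nu_a(v)\ge0$. Since $\tilde V$ is CAT(0), $d(\tilde f_1(a),\tilde f_1(a+sv))=|s|\,\nu_a(v)$. For $a,b,v\in\mathbb R^2$ we have $d(\tilde f_1(a+sv),\tilde f_1(b+sv))\le|a-b|$ for all $s$. So the triangle inequality gives $|s|\,|\nu_a(v)-\nu_b(v)|\le2|a-b|$. Letting $s\to\infty$, we get $\nu_a(v)=\nu_b(v)=:\nu(v)$. Since $\nu(v)=|(d\tilde f_1)_a(v)|$ and $(d\tilde f_1)_a$ is linear, $\nu^2$ is a positive semidefinite quadratic form. Moreover $\nu\le|\cdot|$ and $d(\tilde f_1(a),\tilde f_1(b))=\nu(b-a)$.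

**Step 2: the bound for $f_1$.** The aim is to reduce to Proposition 4. If $\nu$ is degenerate, $df_1$ has rank at most $1$ everywhere and $f_1^*\omega=0$. Otherwise let $J$ be the positive symmetric linear map with $|Jv|=\nu(v)$. It is invertible and $1$-Lipschitz, and $\tilde f_1\circ J^{-1}$ is an isometric embedding. So $f_1=f_0\circ J$ with $f_0\in F_2(V)$. The set $J(D_R)$ is a bounded convex domain bounded by an ellipse of length at most $2\pi R$. By Proposition 4,
$$\Big|\int_{D_R}f_1^*\omega\Big|=\Big|\int_{J(D_R)}f_0^*\omega\Big|\le5\,\mathrm{length}(\partial J(D_R))\le10\pi R .$$

**Step 3: averaging.** This concludes as in Section 10. Since $f^*\hat\omega=f_1^*\omega$, the computation (6) applies to $V\times M$ and $\hat\omega$ with the same constant. Hence $[\hat\omega]$ vanishes on all flat classes of $V\times M$, and $\hat h$ is not flat although $g_{\mathbb R}(\hat h)=0$. $\square$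

So in every dimension $\ge4$ the converse fails, even for an integral class all of whose multiples are represented by surfaces of genus at most $4$.

## 12. Thurston norm zero: the converse in dimension three

Dimensions up to $2$ were treated in Section 3. For $\dim V=3$ the point is that surfaces can be made embedded, and then genus zero in the limit produces actual tori, to which Lemma 3 applies.

First let $V$ be orientable. For a closed oriented surface $S$ with components $S_j$ put $\chi_-(S)=\sum_j\max(0,-\chi(S_j))$. For integral $h$ let $\mathsf x(h)$ be the minimum of $\chi_-(S)$ over embedded closed oriented surfaces $S$ representing $h$; it is a nonnegative integer. By Thurston (*A norm for the homology of 3-manifolds*, Mem. AMS 339 (1986), Theorem 1), $\mathsf x$ extends to a seminorm on $H_2(V;\mathbb R)$, the Thurston norm. By Gabai (*Foliations and the topology of 3-manifolds*, J. Differential Geom. 18 (1983), Cor. 6.18), $\mathsf x$ equals the singular norm: for integral $h$, $\mathsf x(h)=\inf\chi_-(S)/n$ over all maps of closed oriented surfaces $S$ representing $nh$, $n\ge1$.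

**Step 1: real genus zero implies Thurston norm zero.** We compare the two quantities. A connected surface of genus $g$ has $\chi_-\le2g$. So $\mathsf x(h)\le2g(nh)/n$ for integral $h$ and all $n\ge1$, and letting $n\to\infty$ we get $\mathsf x\le2g_{\mathbb R}$ on integral classes. By homogeneity and continuity $\mathsf x\le2g_{\mathbb R}$ on $H_2(V;\mathbb R)$. So $g_{\mathbb R}(h)=0$ implies $\mathsf x(h)=0$.

**Step 2: $\ker\mathsf x$ is spanned by integral classes.** This is needed because $h$ is only a real class, while surfaces represent integral ones. Let $\Lambda$ be the lattice of integral classes in $H_2(V;\mathbb R)$, let $N'$ be the span of $\Lambda\cap\ker\mathsf x$, and let $\bar\Lambda$ be the image of $\Lambda$ in $H_2(V;\mathbb R)/N'$. It is a lattice, because $N'$ is spanned by elements of $\Lambda$. The seminorm $\mathsf x$ vanishes on $N'$ and descends to the quotient. On $\bar\Lambda\setminus0$ it is at least $1$: it is integral there, and an element of $\Lambda$ with $\mathsf x=0$ lies in $N'$. Fix a norm $|\cdot|$ on the quotient and $C>0$ with $\mathsf x\le C|\cdot|$. Suppose $\mathsf x(v)=0$ for some $v\ne0$ in the quotient. By recurrence of the translation by $v$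 in the torus (quotient)$/\bar\Lambda$, there are arbitrarily large $n$ and $\lambda\in\bar\Lambda$ with $|nv-\lambda|<1/(2C)$. For $n$ large $\lambda\ne0$, because $|nv|\to\infty$. Yet $\mathsf x(\lambda)\le\mathsf x(nv)+\mathsf x(\lambda-nv)=\mathsf x(\lambda-nv)\le\frac12$, a contradiction. So $\mathsf x$ is a norm on the quotient, and $\ker\mathsf x=N'$.

**Step 3: integral classes of norm zero are flat.** Here tori appear. Each integral class with $\mathsf x=0$ is represented by an embedded closed oriented surface with $\chi_-=0$, that is, by a union of spheres and tori. Spheres are null-homologous because $V$ is aspherical, and tori give flat classes by Lemma 3. Flat classes form a linear subspace. By Step 2 every $h\in\ker\mathsf x$ is flat, and with Step 1 this settles the orientable case.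

**Step 4: non-orientable $V$.** We pass to the orientation cover $\pi:\hat V\to V$ and come back. Let $\mathrm{tr}:H_2(V)\to H_2(\hat V)$ be the transfer, so $\pi_*\mathrm{tr}(h)=2h$. If a surface $S\to V$ of genus $g$ represents $ih$, its pulled-back double cover, with its map to $\hat V$, represents $\mathrm{tr}(ih)$. This cover is either connected, of genus $2g-1$ (only possible when $g\ge1$), or it consists of two copies of $S$, which can be tubed together to genus $2g$. So $g(i\,\mathrm{tr}\,h)\le2g(ih)$, and $g_{\mathbb R}(\mathrm{tr}\,h)\le2g_{\mathbb R}(h)$ for integral $h$, hence for all real $h$ by homogeneity and continuity. Therefore $g_{\mathbb R}(h)=0$ implies $g_{\mathbb R}(\mathrm{tr}\,h)=0$, and $\mathrm{tr}\,h$ is flat by the orientable case. The map $F_2(\hat V)\to F_2(V)$, $f\mapsto\pi\circ f$, is equivariant and covers $\pi$ under $f\mapsto f(0)$. So pushing measures forward along it shows that $\pi_*\mathrm{tr}\,h$ is flat. Hence $h=\frac12\pi_*\mathrm{tr}\,h$ is flat. This completes the proof of Theorem 2. $\blacksquare$
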